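# The spectrum of a Heisenberg Laplacian in $x$-degree zero

## 1. A product formula for the spectrum of $G_k(a,b)$

**Theorem 1.** Let $k\ge 0$, $K=k+1$ and $0\le a,b\le K$. Let $G_k(a,b)$ be the matrix, in the standard basis, of the Laplacian of the truncated Heisenberg algebra $\mathcal H_k$ on the space $V_k(a,b,0)$. Then the characteristic polynomial of $G_k(a,b)$ is
$$\prod_{(A,B)}\Bigl(X-\sum_{j\in A\cap B}j\Bigr),$$
the product over all $A,B\subseteq\{1,\dots,K\}$ with $\#A=a$, $\#B=b$. Hence all eigenvalues of $G_k(a,b)$ are nonnegative integers, and if $\mu_k(a,b;r)$ is the multiplicity of the eigenvalue $r$, then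
$$M_k(x,y,\lambda):=\sum_{a,b,r}\mu_k(a,b;r)\,x^ay^b\lambda^r=\prod_{i=0}^{k}\bigl(1+x+y+\lambda^{i+1}xy\bigr).$$

The second sentence is a conjecture of Hanlon; we take it from "Algebraic Combinatorics of Graph Spectra, Subspace Arrangements and Tutte Polynomials". The theorem says that the conjecture is true for all $k$, $a$, $b$. We now unpack the words.

**Definition (the Lie algebra).** The Heisenberg algebra has basis $e,f,x$ with $[e,f]=x$ and $x$ central. The algebra $\mathcal H_k$ is its tensor product with $\mathbb C[t]/(t^{k+1})$. Its basis is $e_i=e\otimes t^i$, $f_i=f\otimes t^i$, $x_i=x\otimes t^i$ for $0\le i\le k$. The only nonzero brackets of basis elements are $[e_i,f_j]=-[f_j,e_i]=x_{i+j}$ with $i+j\le k$.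

For $k=1$ the nonzero brackets are $[e_0,f_0]=x_0$ and $[e_0,f_1]=[e_1,f_0]=x_1$, up to antisymmetry; $[e_1,f_1]=0$ because $t^2=0$.

**Definition (boundary and Laplacian).** On the exterior algebra $\Lambda\mathcal H_k$ the Chevalley–Eilenberg boundary map is
$$\partial(y_1\wedge\cdots\wedge y_m)=\sum_{i<j}(-1)^{i+j+1}[y_i,y_j]\wedge y_1\wedge\cdots\wedge\widehat{y_i}\wedge\cdots\wedge\widehat{y_j}\wedge\cdots\wedge y_m .$$
For $A,B,C\subseteq\{0,\dots,k\}$ let $e_A\wedge f_B\wedge x_C$ be the wedge of the $e_i$ ($i\in A$), then the $f_i$ ($i\in B$), then the $x_i$ ($i\in C$), each in increasing order. These elements form the standard basis, which we declare orthonormal. With $\partial^*$ the adjoint of $\partial$, the Laplacian is $L=\partial\partial^*+\partial^*\partial$. Let $V_k(a,b,c)$ be the span of the $e_A\wedge f_B\wedge x_C$ with $\#A=a$, $\#B=b$, $\#C=c$.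

A bracket consumes one $e$ and one $f$ and produces one $x$, so $\partial$ maps $V_k(a,b,c)$ to $V_k(a-1,b-1,c+1)$ and $\partial^*$ goes back. Hence $L$ preserves $V_k(a,b,c)$. On $V_k(a,b,0)$ we have $\partial^*=0$, since there is no $x$ to remove, and $L=\partial^*\partial$. In particular $G_k(a,b)$ is real symmetric, so the multiplicity of an eigenvalue is its multiplicity as a root of the characteristic polynomial.

This is why the second sentence of Theorem 1 follows from the first. Choosing a pair $(A,B)$ of subsets of $\{1,\dots,K\}$ means deciding, for each $j$ separately, whether $j$ lies in neither set, in $A$ only, in $B$ only, or in both. So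
$$\sum_{A,B}x^{\#A}y^{\#B}\lambda^{\sum_{j\in A\cap B}j}=\prod_{j=1}^K(1+x+y+\lambda^jxy),$$
and $j=i+1$ gives the stated product.

Sections 2 to 7 prove Theorem 1, and Section 8 draws two corollaries. Sections 9 to 14 prove a stronger theorem, in which $\mathbb C[t]/(t^{k+1})$ is replaced by certain quotients of Hardy space, and Section 15 shows that the product formula fails for general commutative algebras with an inner product.

Throughout, $A\triangle B=(A\cup B)\setminus(A\cap B)$ and $A-j+p=(A\setminus\{j\})\cup\{p\}$.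

## 2. The cases $k=0$ and $k=1$ by hand

Let $k=0$. The spaces $V_0(0,0,0)$, $V_0(1,0,0)$, $V_0(0,1,0)$ are lines killed by $\partial$. On $V_0(1,1,0)$ we have $\partial(e_0\wedge f_0)=(-1)^{1+2+1}x_0=x_0$, so $L=1$ there. Thus $M_0=1+x+y+\lambda xy$, as claimed.

Let $k=1$. If $a=0$ or $b=0$, then $L=0$. There are four other cases.

For $a=b=1$ we have, up to a common sign, $\partial(e_0\wedge f_0)=x_0$, $\partial(e_0\wedge f_1)=\partial(e_1\wedge f_0)=x_1$, $\partial(e_1\wedge f_1)=0$. Since $\langle Lu,v\rangle=\langle\partial u,\partial v\rangle$, the matrix of $L$ is the Gram matrix of these four vectors: an entry $1$ for $e_0\wedge f_0$, the block $\begin{pmatrix}1&1\\1&1\end{pmatrix}$ on $e_0\wedge f_1,\ e_1\wedge f_0$, and an entry $0$ for $e_1\wedge f_1$. The eigenvalues are $1,2,0,0$. The $xy$-coefficient of $(1+x+y+\lambda xy)(1+x+y+\lambda^2xy)$ is $\lambda+\lambda^2+2$. They agree.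

For $(a,b)=(2,1)$ the basis is $e_0\wedge e_1\wedge f_0$ and $e_0\wedge e_1\wedge f_1$. The definition gives
$$\partial(e_0\wedge e_1\wedge f_0)=-x_0\wedge e_1+x_1\wedge e_0,\qquad \partial(e_0\wedge e_1\wedge f_1)=-x_1\wedge e_1,$$
so the Gram matrix is diagonal with entries $2,1$. The $x^2y$-coefficient of the product is $\lambda+\lambda^2$. The case $(1,2)$ is the same with $e$ and $f$ exchanged.

For $(a,b)=(2,2)$, $\partial(e_0\wedge e_1\wedge f_0\wedge f_1)$ is a sum, with signs, of three distinct basis elements, coming from $[e_0,f_0]$, $[e_0,f_1]$, $[e_1,f_0]$. So $L=3=1+2$, and the $x^2y^2$-coefficient is $\lambda^{3}$.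

## 3. The Laplacian as a two-body operator

**Step 1: rewrite $L$ so that signs disappear.** The aim is to express $L$ on the whole $x$-degree zero part through one operator on $\mathbb C^K\otimes\mathbb C^K$.

Let $E=\langle e_0,\dots,e_k\rangle$ and $F=\langle f_0,\dots,f_k\rangle$, so that $\bigoplus_{a,b}V_k(a,b,0)=\Lambda(E\oplus F)$. For a basis vector $v$ let $\varepsilon(v)$ be left multiplication $w\mapsto v\wedge w$, and let $\iota(v)=\varepsilon(v)^*$ be the contraction. Recall that $\iota(v)$ removes $v$ from a wedge of basis vectors with the sign $(-1)^{r-1}$ if $v$ is in position $r$, and gives $0$ if $v$ does not occur. All $\varepsilon$'s anticommute with each other, all $\iota$'s anticommute with each other, and $\iota(v)\varepsilon(w)+\varepsilon(w)\iota(v)$ is $1$ if $v=w$ and $0$ for distinct basis vectors. Put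
$$D_s=\sum_{i+j=s}\iota(e_i)\iota(f_j)\qquad(0\le s\le k).$$

Let $i$ be the $p$-th element of $A$ and $j$ the $q$-th element of $B$, with $\#A=a$. In $e_A\wedge f_B$ the vector $e_i$ has position $p$ and $f_j$ has position $a+q$, so the term of $\partial(e_A\wedge f_B)$ coming from $[e_i,f_j]$ has the sign $(-1)^{p+a+q+1}$. On the other hand $\iota(f_j)$ gives $(-1)^{a+q-1}$ and then $\iota(e_i)$ gives $(-1)^{p-1}$, so $\iota(e_i)\iota(f_j)(e_A\wedge f_B)=(-1)^{p+a+q}e_{A\setminus i}\wedge f_{B\setminus j}$. The two signs are always opposite. Hence on $\Lambda(E\oplus F)$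
$$\partial=-\sum_{s=0}^k x_s\wedge D_s. \tag{1}$$
For $u,v\in\Lambda(E\oplus F)$ the elements $x_s\wedge D_su$ and $x_{s'}\wedge D_{s'}v$ are orthogonal if $s\ne s'$, and $\langle x_s\wedge D_su,x_s\wedge D_sv\rangle=\langle D_su,D_sv\rangle$. So
$$L=\partial^*\partial=\sum_{s=0}^kD_s^*D_s=\sum_{s\le k}\ \sum_{i+j=s=i'+j'}\varepsilon(f_{j'})\varepsilon(e_{i'})\iota(e_i)\iota(f_j).$$
Moving $\varepsilon(f_{j'})$ to the right past $\varepsilon(e_{i'})\iota(e_i)$ costs two sign changes, so
$$L=\sum_{s\le k}\ \sum_{i+j=s=i'+j'}\varepsilon(e_{i'})\iota(e_i)\;\varepsilon(f_{j'})\iota(f_j). \tag{2}$$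

**Definition (the map $\Phi$).** Let $U=\mathbb C[z]_{<K}$ be the space of polynomials of degree at most $k$, and identify $E\cong U\cong F$ by $e_i,f_i\leftrightarrow z^i$. For $X\in\mathrm{End}(U)$ let $X^e$ be the derivation $w_1\wedge\cdots\wedge w_n\mapsto\sum_l w_1\wedge\cdots\wedge Xw_l\wedge\cdots\wedge w_n$ of $\Lambda(E\oplus F)$, where $X$ acts on $E$ as given and on $F$ as $0$. Define $X^f$ with the roles of $E$ and $F$ exchanged. Put
$$\Phi:\mathrm{End}(U\otimes U)=\mathrm{End}(U)\otimes\mathrm{End}(U)\to\mathrm{End}(\Lambda(E\oplus F)),\qquad\Phi(X\otimes Y)=X^eY^f .$$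

The operators $X^e$ and $Y^f$ commute, because their commutator is a derivation that vanishes on $E$ and on $F$. The map $\Phi$ is linear and is defined without a choice of basis; this will matter. As an example, let $E_{i'i}$ be the map $z^i\mapsto z^{i'}$ that kills the other monomials. Then $E_{10}^e(e_0\wedge e_2\wedge f_0)=e_1\wedge e_2\wedge f_0$ and $E_{20}^e(e_0\wedge e_2\wedge f_0)=0$. In general $E_{i'i}^e=\varepsilon(e_{i'})\iota(e_i)$: both replace $e_i$ by $e_{i'}$ in its place. The same holds for $f$. So (2) says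
$$L=\Phi(P),\qquad P(z^i\otimes z^j)=\begin{cases}\displaystyle\sum_{i'+j'=i+j}z^{i'}\otimes z^{j'}& i+j\le k,\\ 0& i+j>k.\end{cases}\tag{3}$$
On $\Lambda^1E\otimes\Lambda^1F$ the operator $\Phi(P)$ is $P$ itself.

## 4. No ordering of the standard basis makes $L$ triangular

Theorem 1 predicts eigenvalues indexed by pairs $(A,B)$, exactly like the standard basis. The first thing to try is therefore to order that basis so that the matrix becomes triangular and to read off its diagonal. Part of this works: (3) shows that $L$ preserves the total degree $\sum_{i\in A}i+\sum_{j\in B}j$ of $e_A\wedge f_B$, so $G_k(a,b)$ is block diagonal.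

Inside a block the attempt stops. The matrix is symmetric, so a nonzero entry above the diagonal has a nonzero partner below it. No ordering makes it triangular unless it is already diagonal, and rescaling the basis vectors does not change which entries are nonzero. The first failure is the block $\begin{pmatrix}1&1\\1&1\end{pmatrix}$ of Section 2: its diagonal is $1,1$ and its eigenvalues are $2,0$.

To get a triangular matrix we must replace $L$ by a nonsymmetric operator with the same characteristic polynomial. There is a natural source of such operators. Write $P$ as multiplication modulo $z^K$ followed by a fixed map $U\to U\otimes U$, and deform only the multiplication, to multiplication modulo a polynomial with distinct roots. In that algebra multiplication is pointwise, hence very simple.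

Keeping the second map fixed is essential. Let $K=2$ and replace $z^2$ by $z^2-c$, so that multiplication becomes $m(1\otimes1)=1$, $m(1\otimes z)=m(z\otimes1)=z$, $m(z\otimes z)=c$. If we follow $m$ by its own adjoint, then $m^*1=1\otimes1+\bar c\,z\otimes z$ and $m^*z=1\otimes z+z\otimes1$, so $mm^*$ has eigenvalues $1+|c|^2$ and $2$: the spectrum has moved. If we instead keep the old map $1\mapsto1\otimes1$, $z\mapsto1\otimes z+z\otimes1$, then composing with $m$ gives eigenvalues $1$ and $2$ for every $c$.

## 5. Deforming the multiplication without changing the characteristic polynomial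

**Step 2: define the deformation and prove that it is isospectral.** Let $T(z)$ be any monic polynomial of degree $K$. Let $m_T:U\otimes U\to U$ be multiplication followed by reduction modulo $T$. Let
$$\Delta:U\to U\otimes U,\qquad \Delta(z^s)=\sum_{i+j=s}z^i\otimes z^j\quad(0\le s\le k).$$
If we write elements of $U\otimes U$ as polynomials in $z,w$ of degree less than $K$ in each, then $\Delta(z^s)=\frac{z^{s+1}-w^{s+1}}{z-w}$, so by linearity
$$(\Delta f)(z,w)=\frac{zf(z)-wf(w)}{z-w}\qquad(f\in U). \tag{4}$$
Put $P_T=\Delta m_T$. By (3), $P=P_{z^K}$.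

If $i+j\le k$, no reduction takes place and $P_T(z^i\otimes z^j)=P(z^i\otimes z^j)$. If $i+j\ge K$, then $P(z^i\otimes z^j)=0$, while $z^{i+j}\bmod T$ has degree at most $k<i+j$, so $P_T(z^i\otimes z^j)$ is a combination of $z^{i'}\otimes z^{j'}$ with $i'+j'<i+j$. So $P_T-P$ is a combination of operators $E_{i'i}\otimes E_{j'j}$ with $i'+j'<i+j$.

The operator $\Phi(E_{i'i}\otimes E_{j'j})=E^e_{i'i}E^f_{j'j}$ changes the total degree of a standard basis element by $(i'+j')-(i+j)$. So $\Phi(P)$ preserves total degree and $\Phi(P_T)-\Phi(P)$ strictly lowers it. In the standard basis ordered by total degree, $\Phi(P_T)$ is block triangular and its diagonal blocks are those of $\Phi(P)=L$. Therefore: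

**Lemma A.** For every monic $T$ of degree $K$ and all $a,b$, the operators $\Phi(P_T)$ and $L$ have the same characteristic polynomial on $\Lambda^aE\otimes\Lambda^bF$.

## 6. The deformed operator in the Lagrange basis

**Step 3: compute $P_T$ in a basis adapted to the roots.** Let $T$ have distinct nonzero roots $z_1,\dots,z_K$ and put
$$\delta_j(z)=\frac{T(z)}{T'(z_j)(z-z_j)},\qquad \delta_j(z_i)=\delta_{ij}.$$
Here $\delta_{ij}$ is the Kronecker symbol. Each residue class modulo $T$ is determined by its values at the roots, so $m_T(\delta_i\otimes\delta_j)=\delta_{ij}\delta_j$. A polynomial $G(z,w)$ of degree less than $K$ in each variable equals $\sum_{p,q}G(z_p,z_q)\,\delta_p\otimes\delta_q$. By (4) the value of $\Delta\delta_j$ at $(z_p,z_q)$ is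
$$\frac{z_p\delta_{pj}-z_q\delta_{qj}}{z_p-z_q}\quad(p\ne q),\qquad (z\delta_j)'(z_p)=\delta_{pj}+z_p\delta_j'(z_p)\quad(p=q).$$
For $p\ne q$ this is nonzero only if $p=j$ or $q=j$: it is $\frac{z_j}{z_j-z_q}$ if $p=j$, and $\frac{-z_j}{z_p-z_j}=\frac{z_j}{z_j-z_p}$ if $q=j$. From now on let $E_{pj}$ be the operator $\delta_j\mapsto\delta_p$ that kills the other $\delta_i$. We obtain
$$P_T=\sum_j\Bigl[d_jE_{jj}\otimes E_{jj}+\sum_{p\ne j}W_{pj}E_{pj}\otimes E_{pj}+\sum_{q\ne j}t_{jq}\bigl(E_{jj}\otimes E_{qj}+E_{qj}\otimes E_{jj}\bigr)\Bigr]\tag{5}$$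
with
$$t_{jq}=\frac{z_j}{z_j-z_q},\qquad W_{pj}=z_p\delta_j'(z_p)=\frac{z_p}{z_p-z_j}\,\frac{T'(z_p)}{T'(z_j)}\ (p\ne j),\qquad d_j=1+z_j\delta_j'(z_j)=1+\sum_{i\ne j}\frac{z_j}{z_j-z_i}.\tag{6}$$
The formula for $W_{pj}$ comes from differentiating $T(z)/(T'(z_j)(z-z_j))$ at a root $z_p\ne z_j$. The formula for $d_j$ comes from the logarithmic derivative at $z_j$ of $\delta_j(z)=\prod_{i\ne j}\frac{z-z_i}{z_j-z_i}$.

Let us test this for $K=2$, $a=b=1$. On the span of $\delta_1\otimes\delta_1,\delta_2\otimes\delta_2$, modulo the other two basis vectors (which $P_T$ kills), the matrix is $\begin{pmatrix}d_1&W_{12}\\W_{21}&d_2\end{pmatrix}$ with $d_1=\frac{2z_1-z_2}{z_1-z_2}$, $d_2=\frac{2z_2-z_1}{z_2-z_1}$ and $W_{12}W_{21}=-\frac{z_1z_2}{(z_1-z_2)^2}$. Its trace is $\frac{3z_1-3z_2}{z_1-z_2}=3$, and its determinant is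
$$\frac{2z_1^2+2z_2^2-5z_1z_2+z_1z_2}{(z_1-z_2)^2}=2.$$
So the eigenvalues are $1,2$ wherever the roots are, as Lemma A promises. The matrix is not triangular for any choice of the roots. But if $z_2/z_1\to\infty$, then $d_1\to1$, $d_2\to2$ and $W_{12}W_{21}\to0$. This suggests pulling the roots far apart.

## 7. Roots far apart: a triangular limit

**Step 4: find the triangular structure.** Use the basis $\delta_{A,B}=\delta^e_A\wedge\delta^f_B$, $A,B\subseteq\{1,\dots,K\}$, of $\Lambda(E\oplus F)$, where $\delta_j^e,\delta_j^f$ are the copies of $\delta_j$ in $E,F$. Let $c=\#(A\cap B)$. The operator $E^e_{jj}$ is the projector onto $j\in A$. For $p\ne j$, $E^e_{pj}$ sends $\delta_{A,B}$ to $\pm\delta_{A-j+p,B}$ if $j\in A$, $p\notin A$, and to $0$ otherwise; likewise for $f$. So by (5), $\Phi(P_T)\delta_{A,B}$ is the sum of the following terms: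

* type I: $d_j\,\delta_{A,B}$, for $j\in A\cap B$;
* type II: $\pm W_{pj}\,\delta_{A-j+p,\,B-j+p}$, for $j\in A\cap B$, $p\notin A\cup B$; $c$ is unchanged;
* type III: $\pm t_{jq}\,\delta_{A,\,B-j+q}$, for $j\in A\cap B$, $q\notin B$; $c$ is unchanged if $q\in A$ and drops by $1$ if $q\notin A$;
* type IV: $\pm t_{jq}\,\delta_{A-j+q,\,B}$, for $j\in A\cap B$, $q\notin A$; $c$ is unchanged if $q\in B$ and drops by $1$ if $q\notin B$.

Every term needs a $j\in A\cap B$, and $c$ never increases. So $\Phi(P_T)$ is block triangular with respect to $c$, and its characteristic polynomial is that of its $c$-preserving part $\Phi_0$.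

**Step 5: rescale so that a limit exists.** We want to set $z_j=\tau^j$ and let $\tau\to+\infty$. This cannot be done at once, because $W_{pj}$ may blow up. For $K=3$ we have $T'(z_2)=(\tau^2-\tau)(\tau^2-\tau^3)\sim-\tau^5$ and $T'(z_3)=(\tau^3-\tau)(\tau^3-\tau^2)\sim\tau^6$, so $W_{32}\sim-\tau$. The factor $T'(z_p)/T'(z_j)$ is a coboundary, however, and a diagonal conjugation removes it. Put $\omega(A,B)=\prod_{j\in A\cup B}T'(z_j)$ and replace the entry of $\Phi_0$ from $\sigma=(A,B)$ to $\sigma'$ by $\omega(\sigma')^{-1}(\cdot)\,\omega(\sigma)$. The characteristic polynomial does not change.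

In type II the union $A\cup B$ loses $j$ and gains $p$, so the coefficient $\pm W_{pj}$ is multiplied by $T'(z_j)/T'(z_p)$ and becomes $\pm\frac{z_p}{z_p-z_j}$. In the $c$-preserving terms of type III, $q\in A$ and $j\in A$, so $A\cup B$ is the same before and after and the coefficient does not change. The same holds for type IV.

**Step 6: take the limit and read off the diagonal.** Now let $z_j=\tau^j$, $\tau\to+\infty$. Since $\frac{z_p}{z_p-z_j}=\frac1{1-\tau^{j-p}}$ and $t_{jq}=\frac{1}{1-\tau^{q-j}}$,
$$\frac{z_p}{z_p-z_j}\to\begin{cases}1&p>j\\0&p<j\end{cases},\qquad t_{jq}\to\begin{cases}1&q<j\\0&q>j\end{cases},\qquad d_j\to1+\#\{i:i<j\}=j .$$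
So the conjugated matrix converges to a matrix $\Phi_\infty$. Its diagonal entry at $(A,B)$ is $\sum_{j\in A\cap B}j$. Its off-diagonal entries come from two kinds of moves.

* Type II with $p>j$. The union $A\cup B$ loses $j$ and gains $p$, so $\sum_{i\in A\cup B}i$ increases. The set $A\triangle B$ is unchanged, because $j$ was in both sets and $p$ is in both afterwards.
* Types III and IV, $c$-preserving, with $q<j$. Before the move $q\in A\triangle B$ and $j\in A\cap B$; after it $q\in A\cap B$ and $j\in A\triangle B$. So $\sum_{i\in A\triangle B}i$ increases, and $A\cup B$ is unchanged.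

In both cases the integer $\sum_{i\in A\cup B}i+\sum_{i\in A\triangle B}i$ strictly increases. So $\Phi_\infty$ is triangular when the basis is ordered by this integer, and its characteristic polynomial on $\Lambda^aE\otimes\Lambda^bF$ is $\prod_{(A,B)}\bigl(X-\sum_{j\in A\cap B}j\bigr)$.

For every finite $\tau>1$ the roots $\tau,\dots,\tau^K$ are distinct and nonzero, so by Lemma A and Steps 4 and 5 the conjugated matrix has the characteristic polynomial of $L$, which does not depend on $\tau$. Coefficients of the characteristic polynomial are continuous in the matrix entries, so this constant polynomial equals that of $\Phi_\infty$. This proves Theorem 1. $\blacksquare$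

## 8. The kernel, and the top $x$-degree

**Corollary 1.** The dimension of $\ker L|_{V_k(a,b,0)}$ is the coefficient of $x^ay^b$ in $(1+x+y)^{k+1}$. It is the bigraded dimension of the $x$-degree $0$ homology, which has total dimension $3^{k+1}$.

*Proof.* Put $\lambda=0$ in $M_k$; all exponents $i+1$ are positive, so what remains is $(1+x+y)^{k+1}$. On $V_k(a,b,0)$ we have $\ker L=\ker\partial^*\partial=\ker\partial$. Since $\partial$ raises the $x$-degree, nothing maps onto $x$-degree $0$, and $\ker\partial$ there is the homology. Setting $x=y=1$ gives $3^{k+1}$. $\blacksquare$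

**Corollary 2.** The generating function for the spectrum of $L$ on $\bigoplus_{a,b}V_k(a,b,k+1)$ is $\prod_{i=0}^k(\lambda^{i+1}+x+y+xy)$.

*Proof.* Factors $x_i$ at the end of a wedge do not affect the signs computed for (1), so on all of $\Lambda\mathcal H_k$ we have $\partial=-\sum_s\varepsilon(x_s)D_s$. The $D_s,D_s^*$ are sums of products of two odd operators in the $e,f$ variables, so they commute with every $\varepsilon(x_{s'})$ and $\iota(x_{s'})$. In $x$-degree $K$ every $\varepsilon(x_s)$ is $0$. So $\partial=0$ there, and $\varepsilon(x_s)\iota(x_{s'})=\delta_{ss'}-\iota(x_{s'})\varepsilon(x_s)=\delta_{ss'}$. Hence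
$$L=\partial\partial^*=\sum_{s,s'}\varepsilon(x_s)\iota(x_{s'})D_sD_{s'}^*=\sum_sD_sD_s^* .$$
We turn $D_sD_s^*$ into $D_s^*D_s$ by exchanging creation and contraction. Let $\Omega$ be the wedge of all basis vectors of $E\oplus F$ in a fixed order, and define $C(v_1\wedge\cdots\wedge v_r)=\iota(v_1)\cdots\iota(v_r)\Omega$ on wedges of basis vectors. This is well defined since the $\iota$'s anticommute. It sends an orthonormal basis to an orthonormal basis up to signs, so it is unitary, and $C\varepsilon(v)=\iota(v)C$. Taking adjoints, $C\iota(v)C^{-1}=\varepsilon(v)$. So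
$$CD_sC^{-1}=\sum_{i+j=s}\varepsilon(e_i)\varepsilon(f_j)=-\sum_{i+j=s}\varepsilon(f_j)\varepsilon(e_i)=-D_s^*,\qquad CD_s^*C^{-1}=-D_s .$$
Thus $C$ carries $\sum_sD_sD_s^*$ on bidegree $(a,b)$ to $\sum_sD_s^*D_s$ on bidegree $(K-a,K-b)$. The generating function is $x^Ky^KM_k(x^{-1},y^{-1},\lambda)=\prod_i xy\bigl(1+x^{-1}+y^{-1}+\lambda^{i+1}x^{-1}y^{-1}\bigr)$, which is the stated product. $\blacksquare$

## 9. Quotients of Hardy space

The second half of the lecture replaces $\mathbb C[t]/(t^K)$ by other algebras.

**Definition (the Laplacian of an algebra with inner product).** Let $R$ be a $K$-dimensional commutative algebra with a Hermitian inner product and multiplication $m:R\otimes R\to R$. Give the Lie algebra $\langle e,f,x\rangle\otimes R$ the inner product in which $e\otimes R$, $f\otimes R$, $x\otimes R$ are orthogonal copies of $R$. Let $L_R$ be the Laplacian on the $x$-degree $0$ part $\bigoplus\Lambda^aR\otimes\Lambda^bR$, let $\mu_R(a,b;r)$ be the multiplicity of $r$ as an eigenvalue of $L_R$ on $\Lambda^aR\otimes\Lambda^bR$,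 and let $M_R(x,y,\lambda)=\sum\mu_R(a,b;r)x^ay^b\lambda^r$.

As in Section 3, $L_R=\Phi(m^*m)$, with $U$ replaced by $R$. Indeed, let $(u_i)$ be an orthonormal basis of $R$ and $m(u_i\otimes u_j)=\sum_sc_{ij}^su_s$. The sign computation is unchanged, so $\partial=-\sum_sx_s\wedge D_s$ with $D_s=\sum_{i,j}c_{ij}^s\iota(e_i)\iota(f_j)$, and
$$L_R=\sum_sD_s^*D_s=\Phi\Bigl(\sum_{s}\sum_{i,j,i',j'}\overline{c_{i'j'}^s}\,c_{ij}^s\,E_{i'i}\otimes E_{j'j}\Bigr)=\Phi(m^*m),$$
because $\langle m^*m(u_i\otimes u_j),u_{i'}\otimes u_{j'}\rangle=\sum_sc_{ij}^s\overline{c_{i'j'}^s}$.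

**Definition (Hardy space and Blaschke products).** Recall that $H^2$ is the space of power series on the unit disk $\mathbb D$ with square-summable coefficients, with the inner product for which the $z^n$ are orthonormal; it is also the $L^2$ inner product of boundary values on the unit circle, with normalized arc length. For $|\zeta|<1$ the function $k_\zeta(z)=\frac1{1-\bar\zeta z}$ satisfies $\langle f,k_\zeta\rangle=f(\zeta)$. A finite Blaschke product of degree $K$ with zeros $z_1,\dots,z_K\in\mathbb D$ (with multiplicity) is $\mathcal B(z)=\gamma\prod_i\frac{z-z_i}{1-\bar z_iz}$, $|\gamma|=1$. It has modulus $1$ on the circle, and $\mathcal BH^2$ consists of the functions in $H^2$ that vanish at the $z_i$ with multiplicity; it has codimension $K$. Put $R_{\mathcal B}=H^2\ominus\mathcal BH^2\cong H^2/\mathcal BH^2$ with the $H^2$ inner product and the product $f\cdot g=\mathrm{proj}_{R_{\mathcal B}}(fg)$.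

We check that this is an algebra, and at the same time record an orthonormal basis.

**Lemma B.** The Takenaka–Malmquist functions $\phi_j=\frac{\sqrt{1-|z_j|^2}}{1-\bar z_jz}\prod_{i<j}\frac{z-z_i}{1-\bar z_iz}$, $1\le j\le K$, form an orthonormal basis of $R_{\mathcal B}$. The space $R_{\mathcal B}$ consists of bounded functions, and with the above product it is a commutative unital algebra isomorphic to $H^\infty/\mathcal BH^\infty$.

*Proof.* Let $\mathcal B_j=\prod_{i\le j}\frac{z-z_i}{1-\bar z_iz}$, so $\phi_j=\sqrt{1-|z_j|^2}\,\mathcal B_{j-1}k_{z_j}$. Since $|\mathcal B_{j-1}|=1$ on the circle and $\|k_{z_j}\|^2=k_{z_j}(z_j)=(1-|z_j|^2)^{-1}$, we have $\|\phi_j\|=1$. For $i<j$, cancelling $\mathcal B_{i-1}$ on the circle shows that $\langle\phi_j,\phi_i\rangle$ is a multiple of $\langle(\mathcal B_{j-1}/\mathcal B_{i-1})k_{z_j},k_{z_i}\rangle$, the value at $z_i$ of a function with the factor $z-z_i$. So it is $0$. In the same way $\langle\mathcal Bh,\phi_j\rangle$ is a multiple of the value at $z_j$ of $(\mathcal B/\mathcal B_{j-1})h$,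 which is $0$. So the $\phi_j$ are $K$ orthonormal vectors in the $K$-dimensional space $R_{\mathcal B}$. They are rational with poles outside the closed disk, hence bounded.

The map $H^\infty\to R_{\mathcal B}$, $h\mapsto\mathrm{proj}\,h$, is onto because $R_{\mathcal B}\subset H^\infty$. Its kernel is $H^\infty\cap\mathcal BH^2=\mathcal BH^\infty$, since $|\mathcal B|=1$ on the circle. This kernel is an ideal of $H^\infty$, so $\mathrm{proj}(h_1h_2)=\mathrm{proj}(\mathrm{proj}\,h_1\cdot\mathrm{proj}\,h_2)$, and the quotient algebra structure of $H^\infty/\mathcal BH^\infty$ becomes the product above. The class of $1$ is the unit. $\blacksquare$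

Two examples. For $\mathcal B=z^K$, $R_{\mathcal B}$ is $\mathbb C[z]/(z^K)$ with the $z^i$ orthonormal, so $L_{R_{\mathcal B}}$ is our $L$. Here $m^*z^s=\sum_{i+j=s}z^i\otimes z^j$ and $mm^*z^s=(s+1)z^s$. For $K=1$ with zero $\zeta$, $R_{\mathcal B}$ is the line spanned by $k_\zeta$, and $f\cdot g$ is the element with value $f(\zeta)g(\zeta)$ at $\zeta$. From $\langle m(f\otimes g),k_\zeta\rangle=f(\zeta)g(\zeta)$ we get $m^*k_\zeta=k_\zeta\otimes k_\zeta$, so $mm^*k_\zeta=k_\zeta(\zeta)k_\zeta=\frac1{1-|\zeta|^2}k_\zeta$. The eigenvalue is no longer an integer, and it depends on the zero.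

**Theorem 2.** For every finite Blaschke product $\mathcal B$ of degree $K$, $M_{R_{\mathcal B}}(x,y,\lambda)=\prod_{i=1}^K(1+x+y+\lambda^{\theta_i}xy)$, where $\theta_1,\dots,\theta_K>0$ are the eigenvalues of $mm^*$ on $R_{\mathcal B}$.

For $\mathcal B=z^K$ we have $\theta=(1,\dots,K)$, and Theorem 2 gives Theorem 1 again. It will follow from a statement about the operators (5) with free coefficients $d_j$.

**Theorem 3.** Let $z_1,\dots,z_K\in\mathbb C$ be distinct, and let $d_j\in\mathbb C$, $\kappa_j\in\mathbb C^*$ be arbitrary. Let $P$ be given by the right side of (5), on a space with basis $\delta_1,\dots,\delta_K$, with $t_{jq}=\frac{z_j}{z_j-z_q}$, $W_{pj}=\frac{z_p\kappa_p}{(z_p-z_j)\kappa_j}$ and the given $d_j$. Then the characteristic polynomial of $\Phi(P)$ on $\Lambda^a\otimes\Lambda^b$ is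
$$\prod_{(A,B)}\Bigl(X-\sum_{j\in A\cap B}\theta_j\Bigr),$$
over $A,B\subseteq\{1,\dots,K\}$ with $\#A=a$, $\#B=b$, where $\theta_1,\dots,\theta_K$ are the eigenvalues of the matrix $\widetilde W$ with diagonal $d_j$ and off-diagonal entries $W_{pj}$.

**Proposition 4.** The product formula is not a property of all commutative algebras with inner product. It fails for $R=\mathbb C^3$ with pointwise product and evaluation kernels $k_i$ satisfying $\langle k_j,k_i\rangle=h_{ij}$, where $h=(1-\epsilon)I+\epsilon J$, $0<\epsilon<1$, and $J$ is the all-ones matrix.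

Why does the argument of Section 7 not prove Theorem 3? Steps 4 and 5 go through word for word. Step 6 does not: we moved the roots to infinity using Lemma A, which holds because there the $d_j$ are tied to the roots by (6). In Theorem 3 the $d_j$ are free, and moving the roots alone moves the spectrum: for $K=2$, $\det\widetilde W=d_1d_2+\frac{z_1z_2}{(z_1-z_2)^2}$. The way out is to move the roots and the $d_j$ together, along a flow that keeps the spectrum fixed.

## 10. Site permutations

We now prove Theorem 3. For $K=1$, $P=d_1E_{11}\otimes E_{11}$ and $\widetilde W=(d_1)$, and the claim is immediate. Let $K\ge2$. At most one $z_j$ is $0$, and $P$, $\widetilde W$ depend continuously on the $z_j$ as long as these are distinct. The coefficients of the right side of the claim are symmetric polynomials in the $\theta_j$, because a permutation of $\{1,\dots,K\}$ permutes the pairs $(A,B)$. So they are polynomials in the coefficients of $\det(X-\widetilde W)$, and both sides are continuous. Hence we may assume that all $z_j\ne0$.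

**Step 7: reduce $\Phi(P)$ to an operator built from permutations of sites.** Let $\varphi_j^+$ be left multiplication by $\delta_j^e$, and let $\varphi_j$ be its adjoint for the inner product in which the $\delta_{A,B}$ are orthonormal. Let $\psi_j^+,\psi_j$ be the same for $\delta_j^f$. These operators all anticommute, except that $\varphi_j\varphi_j^++\varphi_j^+\varphi_j=1=\psi_j\psi_j^++\psi_j^+\psi_j$. Then $E_{pj}^e=\varphi_p^+\varphi_j$ and $E_{pj}^f=\psi_p^+\psi_j$. Put $m_j=\varphi_j^+\varphi_j$, $n_j=\psi_j^+\psi_j$, the projectors onto $j\in A$ and $j\in B$, and $Q_j=m_jn_j$, the projector onto $j\in A\cap B$. It helps to think of $1,\dots,K$ as sites, each of which is empty, carries an $e$, carries an $f$, or carries both; then $Q_j=1$ means that site $j$ carries both.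

By Step 4, the characteristic polynomial of $\Phi(P)$ is that of its $c$-preserving part
$$\Phi_0=\sum_jd_jQ_j+\sum_{p\ne j}\bigl[W_{pj}\varphi_p^+\varphi_j\psi_p^+\psi_j+t_{jp}(m_jm_p\psi_p^+\psi_j+n_jn_p\varphi_p^+\varphi_j)\bigr].$$
Here the factor $m_p$ expresses the condition $p\in A$ that makes a type III term $c$-preserving, and $n_p$ does the same for type IV.

Choose $r_j$ with $r_j^2=z_j$ and conjugate by the diagonal matrix with entries $\rho(A,B)=\prod_{j\in A\cup B}\kappa_j\prod_{j\in A\cap B}r_j\prod_{j\in A\triangle B}z_j$, multiplying the entry from $\sigma$ to $\sigma'$ by $\rho(\sigma)/\rho(\sigma')$. A type II term moves $j$ to $p$ in $A\cup B$ and in $A\cap B$ and leaves $A\triangle B$ alone, so it gets the factor $\frac{\kappa_jr_j}{\kappa_pr_p}$. A $c$-preserving term of type III or IV leaves $A\cup B$ alone, replaces $j$ by $p$ in $A\cap B$ and $p$ by $j$ in $A\triangle B$, so it gets the factor $\frac{r_jz_p}{r_pz_j}$. With $a_{pj}=\frac{r_pr_j}{z_p-z_j}=-a_{jp}$,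
$$W_{pj}\frac{\kappa_jr_j}{\kappa_pr_p}=\frac{z_pr_j}{(z_p-z_j)r_p}=a_{pj},\qquad t_{jp}\frac{r_jz_p}{r_pz_j}=\frac{r_jz_p}{(z_j-z_p)r_p}=-a_{pj}.$$
So $\Phi_0$ is conjugate to $\sum_jd_jQ_j+\sum_{p\ne j}a_{pj}K_{pj}$, where
$$K_{pj}=\varphi_p^+\varphi_j\psi_p^+\psi_j-m_jm_p\psi_p^+\psi_j-n_jn_p\varphi_p^+\varphi_j .$$

Let $S_{pj}$ be the algebra automorphism of $\Lambda(E\oplus F)$ that exchanges $\delta_p^e\leftrightarrow\delta_j^e$ and $\delta_p^f\leftrightarrow\delta_j^f$. The three terms of $K_{pj}$ have been given equal size and the right signs to make the following true: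
$$K_{pj}=S_{pj}Q_j(1-Q_p).\tag{7}$$
Each term of $K_{pj}$ vanishes unless site $j$ carries both and site $p$ does not, and so does the right side. Let $Q_j=1$, $Q_p=0$. The first term then acts only if $p$ is empty, the second only if $p$ carries an $e$, the third only if $p$ carries an $f$. Let $Y$ be a product of creation operators at sites other than $p,j$, applied to the vacuum $1$. Up to sign every basis state with $Q_j=1$, $Q_p=0$ is of one of the following three forms.

* If $p$ is empty, $\varphi_p^+\varphi_j\psi_p^+\psi_j(\psi_j^+\varphi_j^+Y)=\varphi_p^+\varphi_j\psi_p^+\varphi_j^+Y=-\varphi_p^+\psi_p^+Y=\psi_p^+\varphi_p^+Y$.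
* If $p$ carries an $e$, $-m_jm_p\psi_p^+\psi_j(\psi_j^+\varphi_j^+\varphi_p^+Y)=-\psi_p^+\varphi_j^+\varphi_p^+Y=\psi_p^+\varphi_p^+\varphi_j^+Y$.
* If $p$ carries an $f$, $-n_jn_p\varphi_p^+\varphi_j(\psi_j^+\varphi_j^+\psi_p^+Y)=\varphi_p^+\psi_j^+\psi_p^+Y=\psi_p^+\varphi_p^+\psi_j^+Y$, where the last equality moves $\psi_p^+$ to the left past two factors.

In each case the result is the given state with $p$ and $j$ exchanged, that is, $S_{pj}$ of it. This proves (7).

Now $\sum_{p\ne j}a_{pj}S_{pj}Q_jQ_p=0$, since $a$ is antisymmetric and the rest is symmetric in $p,j$. In $\sum_{p\neq j}a_{pj}S_{pj}Q_j$ we collect the two terms of each unordered pair. So $\Phi_0$ is conjugate to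
$$\mathbf H=\sum_jd_jQ_j+\sum_{p<q}a_{pq}S_{pq}(Q_q-Q_p).\tag{8}$$
The span $\mathcal D$ of the $\delta_{\{j\},\{j\}}$ is $\mathbf H$-invariant: $\mathbf H\delta_{\{j\},\{j\}}=d_j\delta_{\{j\},\{j\}}+\sum_{p\ne j}a_{pj}\delta_{\{p\},\{p\}}$. So $\mathbf H$ acts on $\mathcal D$ by the matrix $N$ with diagonal $d_j$ and off-diagonal entries $N_{pj}=a_{pj}$. Since $a_{pj}=W_{pj}\frac{\kappa_jr_j}{\kappa_pr_p}$, $N$ is diagonally conjugate to $\widetilde W$ and has the eigenvalues $\theta_j$.

## 11. An isospectral flow

**Step 8: find a motion of the parameters that preserves the spectrum.** If all $a_{pq}$ were $0$, $\mathbf H$ would be diagonal and Theorem 3 evident. With $z_j=e^{u_j}$, $r_j=e^{u_j/2}$ we have $a_{pq}=\frac{1}{2\sinh((u_p-u_q)/2)}$, which is small when the $u$'s are far apart. So we look for a flow of $(u,d)$ along which the $u_p$ separate and $\dot{\mathbf H}=[\mathbf M,\mathbf H]$ for some $\mathbf M$. Such an equation makes every $\operatorname{tr}\mathbf H^n$ constant, since $\frac{d}{dt}\operatorname{tr}\mathbf H^n=n\operatorname{tr}(\mathbf H^{n-1}[\mathbf M,\mathbf H])=0$.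 Hence the characteristic polynomial is constant on every finite-dimensional space that $\mathbf M$ and $\mathbf H$ preserve.

Let $u_1,\dots,u_K$ be real and distinct, the $d_j$ real, and $g\in\mathbb C$ a parameter. Put
$$\alpha(x)=\frac{g}{2\sinh(x/2)},\qquad\beta(x)=\frac{g}{4\sinh^2(x/2)},\qquad\mu(x)=-\alpha'(x)=\frac{g\cosh(x/2)}{4\sinh^2(x/2)} .$$
Then $\alpha$ is odd and $\beta,\mu,\alpha'$ are even. Write $\alpha_{pq}=\alpha(u_p-u_q)$, and similarly $\alpha'_{pq},\beta_{pq},\mu_{pq}$. Put $\Gamma_{pq}=(Q_p-Q_q)^2$ and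
$$\mathbf H_g=\sum_jd_jQ_j+\sum_{p<q}\mathbf A_{pq},\quad\mathbf A_{pq}=\alpha_{pq}S_{pq}(Q_q-Q_p),\qquad\mathbf M=\sum_{p<q}\mathbf M_{pq},\quad\mathbf M_{pq}=S_{pq}\bigl(\mu_{pq}\Gamma_{pq}+\beta_{pq}(1-\Gamma_{pq})\bigr).$$
For $g=1$, $\mathbf H_g$ is the operator (8). Let $N_g$ be the matrix with diagonal $d_j$ and off-diagonal entries $\alpha_{pj}$; it is the action of $\mathbf H_g$ on $\mathcal D$.

**Lemma C.** If $\dot u_p=d_p$ and $\dot d_p=\sum_{q\ne p}2\alpha_{pq}\alpha'_{pq}$, then $\dot{\mathbf H}_g=[\mathbf M,\mathbf H_g]$.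

*Proof.* We expand $[\mathbf M,\mathbf H_g]$ and match its parts with the two parts of $\dot{\mathbf H}_g$. Note that $\mathbf A_{pq}$ and $\mathbf M_{pq}$ are symmetric in $p,q$, that $S_{pq}Q_p=Q_qS_{pq}$, and that $S_{pq}$ commutes with $\Gamma_{pq}$. Moreover $(Q_p-Q_q)\Gamma_{pq}=Q_p-Q_q$, because $Q_p-Q_q$ has eigenvalues in $\{-1,0,1\}$.

First, the commutators with the diagonal part. Put $\Xi=\mu_{pq}\Gamma_{pq}+\beta_{pq}(1-\Gamma_{pq})$. Moving $\sum_jd_jQ_j$ through $S_{pq}$ exchanges $Q_p$ and $Q_q$, so
$$\Bigl[\mathbf M_{pq},\sum_jd_jQ_j\Bigr]=S_{pq}\Xi\bigl(d_pQ_p+d_qQ_q-d_pQ_q-d_qQ_p\bigr)=(d_p-d_q)\mu_{pq}S_{pq}(Q_p-Q_q).$$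
Since $\mu=-\alpha'$ and $\dot u_p-\dot u_q=d_p-d_q$, this equals $\alpha'_{pq}(d_p-d_q)S_{pq}(Q_q-Q_p)=\dot{\mathbf A}_{pq}$.

Second, equal pairs. Using $S_{pq}^2=1$,
$$[\mathbf M_{pq},\mathbf A_{pq}]=\alpha_{pq}\Xi(Q_q-Q_p)-\alpha_{pq}(Q_p-Q_q)\Xi=-2\alpha_{pq}\mu_{pq}(Q_p-Q_q)=2\alpha_{pq}\alpha'_{pq}(Q_p-Q_q).$$
Since $\alpha\alpha'$ is odd, the sum over $p<q$ is $\sum_pQ_p\sum_{q\ne p}2\alpha_{pq}\alpha'_{pq}=\sum_p\dot d_pQ_p$.

These two contributions add up to $\dot{\mathbf H}_g$. Third, $\mathbf M_{pq}$ and $\mathbf A_{rs}$ commute if $\{p,q\}$ and $\{r,s\}$ are disjoint. What remains are the pairs with exactly one common site. They are grouped by triples of sites, and it suffices to show that for each triple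
$$\Theta=\sum_{\eta\ne\eta'}[\mathbf M_\eta,\mathbf A_{\eta'}]=0,$$
the sum over ordered pairs of distinct edges of the triple. Let $\nu$ be the sum of the three $Q$-values on the triple; all operators in $\Theta$ conserve it. If $\nu\in\{0,3\}$, then all three $Q$-values agree, all $\mathbf A_\eta$ vanish, and $\Theta=0$.

Let $\nu=1$, and let $v$ have $Q_p=1$, $Q_q=Q_r=0$; here $p,q,r$ name the three sites in any order. Then
$$\mathbf A_{pq}v=\alpha_{qp}S_{pq}v,\quad\mathbf A_{pr}v=\alpha_{rp}S_{pr}v,\quad\mathbf A_{qr}v=0,\quad\mathbf M_{pq}v=\mu_{pq}S_{pq}v,\quad\mathbf M_{pr}v=\mu_{pr}S_{pr}v,\quad\mathbf M_{qr}v=\beta_{qr}S_{qr}v .$$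
In words: an edge at the distinguished site acts by $\alpha$ or $\mu$, and the opposite edge by $0$ or $\beta$. After $S_{pq}$ the distinguished site is $q$, after $S_{pr}$ it is $r$, and after $S_{qr}$ it is still $p$. Applying the rules twice,
$$\begin{aligned}\Theta v={}&\alpha_{qp}(\beta_{pr}S_{pr}S_{pq}+\mu_{qr}S_{qr}S_{pq})v+\alpha_{rp}(\beta_{pq}S_{pq}S_{pr}+\mu_{qr}S_{qr}S_{pr})v\\&-\mu_{pq}\alpha_{rq}S_{qr}S_{pq}v-\mu_{pr}\alpha_{qr}S_{qr}S_{pr}v-\beta_{qr}(\alpha_{qp}S_{pq}S_{qr}+\alpha_{rp}S_{pr}S_{qr})v.\end{aligned}$$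
The products of two transpositions are the two $3$-cycles:
$$S_{qr}S_{pq}=S_{pq}S_{pr}=S_{pr}S_{qr}=:C,\qquad S_{pr}S_{pq}=S_{qr}S_{pr}=S_{pq}S_{qr}=C^{-1}.$$
($C$ sends $p\mapsto r$, $r\mapsto q$, $q\mapsto p$.) So the coefficient of $Cv$ in $\Theta v$ is
$$\mu_{qr}\alpha_{qp}-\alpha_{rq}\mu_{pq}+(\beta_{pq}-\beta_{qr})\alpha_{rp},\tag{9}$$
and the coefficient of $C^{-1}v$ is $\mu_{qr}\alpha_{rp}-\alpha_{qr}\mu_{pr}+(\beta_{pr}-\beta_{qr})\alpha_{qp}$, which is (9) with $q\leftrightarrow r$.

Let $\nu=2$, and let $v$ have $Q_p=0$, $Q_q=Q_r=1$. The distinguished site is now the one with $Q=0$. The rules are the same, except that the difference of $Q$'s in $\mathbf A$ changes sign, so every $\alpha_{xy}$ is replaced by $\alpha_{yx}=-\alpha_{xy}$. Each term of $\Theta v$ contains exactly one $\alpha$, so the coefficients are the negatives of the previous ones.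

It remains to see that (9) is zero. Put $x=u_r-u_q$, $y=u_q-u_p$, $X=x/2$, $Y=y/2$. Then (9) is
$$-\alpha'(x)\alpha(y)+\alpha(x)\alpha'(y)+(\beta(y)-\beta(x))\alpha(x+y).$$
The first two terms give
$$g^2\,\frac{\cosh X\sinh Y-\sinh X\cosh Y}{8\sinh^2X\sinh^2Y}=-\frac{g^2\sinh(X-Y)}{8\sinh^2X\sinh^2Y}.$$
The last term is $\frac{g^2}{8}\cdot\frac{\sinh^2X-\sinh^2Y}{\sinh^2X\sinh^2Y\,\sinh(X+Y)}$. Since $\sinh^2X-\sinh^2Y=\sinh(X+Y)\sinh(X-Y)$, it is $+\frac{g^2\sinh(X-Y)}{8\sinh^2X\sinh^2Y}$. The sum is $0$. $\blacksquare$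

The operators $\mathbf M$ and $\mathbf H_g$ preserve every $\Lambda^a\otimes\Lambda^b$, and also $\mathcal D$, since $S_{pq}$ permutes the $\delta_{\{j\},\{j\}}$. So along the flow the characteristic polynomial $\chi_{a,b}$ of $\mathbf H_g$ on $\Lambda^a\otimes\Lambda^b$ and the polynomial $\det(X-N_g)$ are both constant.

## 12. Repulsion: letting the particles escape

The flow is Newton's equation $\ddot u_p=\sum_{q\ne p}(\alpha^2)'(u_p-u_q)$. We want all $|u_p-u_q|\to\infty$. For $g=1$, the case we care about, this can fail. Here $\alpha^2(x)=\frac1{4\sinh^2(x/2)}$ is decreasing for $x>0$, so the force is attractive. For $K=2$ with $d_1=d_2=0$ initially, the gap $x=u_2-u_1>0$ satisfies $\ddot x=2(\alpha^2)'(x)<0$, $\dot x(0)=0$. Since $|(\alpha^2)'(x)|=\frac{\cosh(x/2)}{4\sinh^3(x/2)}$ is decreasing in $x$, $\ddot x$ stays below the negative constant $2(\alpha^2)'(x(0))$, and the particles collide in finite time. The remedy is to take $g=i$, which reverses the sign of $\alpha^2$ and keeps the flow real, and to return to $g=1$ algebraically.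

**Step 9: for $g=i$, show that the particles scatter.** With $g=i$ the flow is $\ddot u_p=-\partial V/\partial u_p$ with
$$V=-\sum_{p<q}\alpha_{pq}^2=\sum_{p<q}v(u_p-u_q),\qquad v(x)=\frac1{4\sinh^2(x/2)}>0 .$$
The energy $\mathcal E=\frac12\sum_pd_p^2+V$ is conserved, and both summands are nonnegative. So $|d_p|\le\sqrt{2\mathcal E}$, and $v(u_p-u_q)\le\mathcal E$ keeps all gaps above a positive constant, since $v(x)\to\infty$ as $x\to0$. On a finite time interval the solution therefore stays in a compact part of the phase space, so it exists for all $t\ge0$, and the order of the $u_p$ is preserved. Label the particles so that $u_1<\dots<u_K$; relabelling changes neither side of the identity we are proving.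

For $1\le m<K$ let $C_m=\sum_{p\le m}u_p$. Since $v'$ is odd, the forces between particles $p,q\le m$ cancel, and
$$\ddot C_m=\sum_{p\le m<q}v'(u_q-u_p)\le-|v'(u_{m+1}-u_m)|,$$
because $v'<0$ on $(0,\infty)$ and one of the summands is $v'(u_{m+1}-u_m)$. As $\dot C_m=\sum_{p\le m}d_p$ is bounded, $\int_0^\infty|v'(u_{m+1}-u_m)|\,dt<\infty$.

The gap $G=u_{m+1}-u_m$ tends to $\infty$. If not, there are $\ell$ and times $t_n\to\infty$ with $G(t_n)\le\ell$. Since $|\dot G|$ is bounded, there is a fixed length such that $G\le\ell+1$ on intervals of this length following the $t_n$; passing to a subsequence, we may take these intervals disjoint. On them $|v'(G)|\ge|v'(\ell+1)|>0$, since $|v'|$ is decreasing on $(0,\infty)$. This contradicts the integrability. So all gaps between neighbours tend to $\infty$, and all $\alpha_{pq}\to0$.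

**Step 10: compare with the diagonal operator.** As $t\to\infty$, $\mathbf H_g-\sum_jd_j(t)Q_j\to0$, and likewise the off-diagonal part of $N_g$ tends to $0$, while $d(t)$ stays bounded. The coefficients of a characteristic polynomial are polynomials in the entries, hence uniformly continuous on bounded sets. So, coefficientwise,
$$\chi_{a,b}(X)-\prod_{(A,B)}\Bigl(X-\sum_{j\in A\cap B}d_j(t)\Bigr)\to0,\qquad\det(X-N_g)-\prod_j(X-d_j(t))\to0 .$$
By the second limit the elementary symmetric functions of $d(t)$ converge to those of the eigenvalues $\theta_1,\dots,\theta_K$ of $N_g$, because $\det(X-N_g)$ is constant. The coefficients of $\prod_{(A,B)}(X-\sum_{A\cap B}d_j)$ are symmetric polynomials in $d$, hence polynomials in the elementary symmetric functions, so they converge to the same expressions in $\theta$. By the first limit,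
$$\chi_{a,b}(X)=\prod_{(A,B)}\Bigl(X-\sum_{j\in A\cap B}\theta_j\Bigr)\tag{10}$$
for $g=i$, all real $d$ and all real distinct $u$.

## 13. From $g=i$ back to $g=1$

**Step 11: extend (10) to the parameters of Theorem 3.** The coefficients of both sides of (10) are polynomials in $d$: on the left this is clear, and on the right they are polynomials in the coefficients of $\det(X-N_g)$. An identity of polynomials that holds for all real $d$ holds for all complex $d$. So (10) holds for $g=i$, complex $d$ and real distinct $u$.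

Since $\mathbf H_g$ is linear in $(d,g)$ jointly, $\mathbf H_1(u,d)=i^{-1}\mathbf H_i(u,id)$, and likewise $N_1(u,d)=i^{-1}N_i(u,id)$. Multiplying an operator by $i^{-1}$ multiplies all its eigenvalues by $i^{-1}$, which is compatible with (10). So (10) holds for $g=1$, complex $d$ and real distinct $u$.

For $g=1$ the entries $a_{pq}=\frac{r_pr_q}{r_p^2-r_q^2}$ are rational functions of the $r_j=e^{u_j/2}$, so the coefficients of both sides of (10) are rational functions of the $r_j$, with denominators that are products of factors $r_p^2-r_q^2$. They agree for all distinct positive $r_j$, a nonempty open subset of $\mathbb R^K$, hence as rational functions. So (10) holds for all complex $r_j$ with $r_j^2=z_j$ distinct and nonzero. Together with Step 7 this proves Theorem 3. $\blacksquare$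

## 14. The multiplication of $R_{\mathcal B}$ in its Lagrange basis

We prove Theorem 2.

**Step 12: distinct zeros.** Let $k_i=k_{z_i}$. For every $h\in H^2$, $\langle\mathcal Bh,k_i\rangle=\mathcal B(z_i)h(z_i)=0$, so $k_i\in R_{\mathcal B}$ and $\langle f,k_i\rangle=f(z_i)$. A function in $R_{\mathcal B}$ that vanishes at all $z_i$ lies in $\mathcal BH^2$ and is therefore $0$. So elements of $R_{\mathcal B}$ are determined by their values at the $z_i$, the $k_i$ span $R_{\mathcal B}$, and since there are $K$ of them they form a basis. Since $fg-f\cdot g\in\mathcal BH^2$ vanishes at the $z_i$, the product is pointwise on these values. From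
$$\langle m(f\otimes g),k_i\rangle=f(z_i)g(z_i)=\langle f\otimes g,k_i\otimes k_i\rangle$$
we get $m^*k_i=k_i\otimes k_i$. As functions of $z,w$,
$$\frac{zk_i(z)-wk_i(w)}{z-w}=\frac{z(1-\bar z_iw)-w(1-\bar z_iz)}{(z-w)(1-\bar z_iz)(1-\bar z_iw)}=k_i(z)k_i(w).$$
So by linearity $m^*f=\frac{zf(z)-wf(w)}{z-w}$ for all $f\in R_{\mathcal B}$, which is formula (4) again.

Next, let $\delta_j=\frac{\mathcal B(z)}{\mathcal B'(z_j)(z-z_j)}$. This is a polynomial of degree at most $K-1$ divided by $\prod_i(1-\bar z_iz)$. The denominator has simple zeros at the points $1/\bar z_i$ with $z_i\ne0$. If no $z_i$ is $0$, it has degree $K$, and by partial fractions $\delta_j$ is a combination of the $k_i$. If one $z_i$ is $0$, it has degree $K-1$, partial fractions may produce an additional constant, and the constant function is $k_i$ for that $i$. So $\delta_j\in R_{\mathcal B}$, and $\delta_j(z_i)=\delta_{ij}$. Hence $m(\delta_i\otimes\delta_j)=\delta_{ij}\delta_j$, and an element $G$ of $R_{\mathcal B}\otimes R_{\mathcal B}$ equals $\sum_{p,q}G(z_p,z_q)\delta_p\otimes\delta_q$.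

Now the computation of Step 3 applies to $m^*m$ in place of $\Delta m_T$. It uses only the formula for $m^*$, the values of $\delta_j$ and $\delta_j'(z_p)=\frac{\mathcal B'(z_p)}{\mathcal B'(z_j)(z_p-z_j)}$ for $p\ne j$. It gives $m^*m$ in the form (5) with $t_{jq}=\frac{z_j}{z_j-z_q}$, $W_{pj}=\frac{z_p\kappa_p}{(z_p-z_j)\kappa_j}$, $\kappa_j=\mathcal B'(z_j)$, which is nonzero because the zeros are simple, and $d_j=1+z_j\delta_j'(z_j)$. Moreover
$$m^*\delta_j=d_j\,\delta_j\otimes\delta_j+\sum_{p\ne j}W_{pj}\,\delta_p\otimes\delta_p+\sum_{q\ne j}t_{jq}(\delta_j\otimes\delta_q+\delta_q\otimes\delta_j),$$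
and $m$ kills the last sum. So $mm^*\delta_j=d_j\delta_j+\sum_{p\ne j}W_{pj}\delta_p$, that is, $\widetilde W$ is the matrix of $mm^*$ in the basis $\delta$. Theorem 3 gives the characteristic polynomials of $L_{R_{\mathcal B}}=\Phi(m^*m)$ as $\prod_{(A,B)}(X-\sum_{A\cap B}\theta_j)$, with $\theta_j$ the eigenvalues of $mm^*$. Since $L_{R_{\mathcal B}}$ is Hermitian, these give the multiplicities, and the site-by-site sum of Section 1, with $\theta_j$ in place of $j$, gives the product formula. Finally $R_{\mathcal B}$ is unital, so $m$ is onto, $m^*$ is injective, $mm^*$ is positive definite and all $\theta_i>0$.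

**Step 13: arbitrary zeros.** In the orthonormal basis $\phi_j$ of Lemma B, the structure constants are $\langle\phi_i\phi_j,\phi_l\rangle$. These are integrals over the circle of functions that depend continuously, uniformly on the circle, on $(z_1,\dots,z_K)\in\mathbb D^K$, so they are continuous. By Section 9 the matrices of $L_{R_{\mathcal B}}$ and of $mm^*$ in the bases built from the $\phi_j$ are polynomials in the structure constants and their conjugates. So the characteristic polynomials of $L_{R_{\mathcal B}}$ on each $\Lambda^a\otimes\Lambda^b$ and of $mm^*$ are continuous in the zeros. The coefficients of $\prod_{(A,B)}(X-\sum_{A\cap B}\theta_j)$ are polynomials in those of $\det(X-mm^*)$. Tuples of distinct zeros are dense in $\mathbb D^K$, so the identity passes to all tuples. Again $\theta_i>0$ because $R_{\mathcal B}\cong H^\infty/\mathcal BH^\infty$ is unital. This proves Theorem 2. $\blacksquare$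

## 15. Three points for which the product formula fails

We prove Proposition 4. The matrix $h=(1-\epsilon)I+\epsilon J$ has eigenvalues $1+2\epsilon$ (on $(1,1,1)$) and $1-\epsilon$ (twice), so it is positive definite for $0<\epsilon<1$, and there is a unique inner product on $R=\mathbb C^3$ for which the evaluation $f\mapsto f_i$ is $\langle\cdot,k_i\rangle$ with $\langle k_j,k_i\rangle=h_{ij}$. Let $\delta_1,\delta_2,\delta_3$ be the standard basis of $\mathbb C^3$. Then $k_i=\sum_ph_{pi}\delta_p$, and with $g=h^{-1}$, $\delta_j=\sum_ig_{ij}k_i$. As in Step 12, $m^*k_i=k_i\otimes k_i$. Hence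
$$m^*\delta_j=\sum_ig_{ij}\,k_i\otimes k_i=\sum_{p,q}C^j_{pq}\,\delta_p\otimes\delta_q,\qquad C^j_{pq}=\sum_ih_{pi}h_{qi}g_{ij},$$
and $m^*m=\sum_{j,p,q}C^j_{pq}E_{pj}\otimes E_{qj}$.

**Step 14: two coefficients that must match.** Suppose $M_R=\prod_{i=1}^3(1+x+y+\lambda^{\theta_i}xy)$. The $xy$-coefficient of the right side is $\lambda^{\theta_1}+\lambda^{\theta_2}+\lambda^{\theta_3}+6$. On the left it is the spectrum of $L_R=m^*m$ on $R\otimes R$, which consists of the spectrum of $mm^*$ (all nonzero, since $m$ is onto) and six zeros. So $\{\theta_i\}=\mathrm{spec}(mm^*)$ as multisets. For the $x^3y$-coefficient, every factor must contribute an $x$ and exactly one of them a $y$ as well, which gives $\lambda^{\theta_1}+\lambda^{\theta_2}+\lambda^{\theta_3}$. So the spectrum of $L_R$ on $\Lambda^3\otimes\Lambda^1$ must be $\{\theta_i\}$ too.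

**Step 15: compute both spectra.** Let $\circ$ denote the entrywise product. Since $mm^*\delta_j=\sum_pC^j_{pp}\delta_p$, the matrix of $mm^*$ is $(h\circ h)h^{-1}$ with $h\circ h=(1-\epsilon^2)I+\epsilon^2J$. Its eigenvalues are $\frac{1+2\epsilon^2}{1+2\epsilon}$ (once) and $\frac{1-\epsilon^2}{1-\epsilon}=1+\epsilon$ (twice).

On $\Lambda^3$ the derivation $E_{pj}^e$ acts by the trace of $E_{pj}$, which is $\delta_{pj}$. So on $\Lambda^3\otimes\Lambda^1\cong R$ the operator $L_R$ is $\sum_{j,q}C^j_{jq}E_{qj}$. Its $(q,j)$ entry is $\sum_ih_{ji}h_{qi}g_{ij}=\sum_ih_{qi}(h\circ g)_{ij}$, so its matrix is $h(h\circ h^{-1})$. From $h^{-1}=\frac1{1-\epsilon}\bigl(I-\frac{\epsilon}{1+2\epsilon}J\bigr)$ the diagonal entries of $h^{-1}$ are $\frac{1+\epsilon}{(1-\epsilon)(1+2\epsilon)}$ and the others are $\frac{-\epsilon}{(1-\epsilon)(1+2\epsilon)}$, so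
$$h\circ h^{-1}=\frac{(1+\epsilon+\epsilon^2)I-\epsilon^2J}{(1-\epsilon)(1+2\epsilon)} .$$
On $(1,1,1)$ this has the eigenvalue $\frac{1+\epsilon-2\epsilon^2}{(1-\epsilon)(1+2\epsilon)}=1$, so $h(h\circ h^{-1})$ has the eigenvalue $1+2\epsilon$ there (once). On the orthogonal complement $h(h\circ h^{-1})$ has the eigenvalue $(1-\epsilon)\frac{1+\epsilon+\epsilon^2}{(1-\epsilon)(1+2\epsilon)}=\frac{1+\epsilon+\epsilon^2}{1+2\epsilon}$ (twice).

A multiset of three numbers has at most one element of multiplicity at least two. So if the two spectra were equal, the doubled eigenvalues would coincide: $1+\epsilon+\epsilon^2=(1+\epsilon)(1+2\epsilon)$, that is, $2\epsilon+\epsilon^2=0$. This is impossible for $0<\epsilon<1$, and Proposition 4 is proved. $\blacksquare$
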